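# Positive definite elements and self-adjoint elements: two ordered sets that agree only when the algebra is commutative

## 1. The logarithm, tested on $\mathbb C$, on $C(X)$ and on $M_2$

Let $\mathcal A$ be a unital $C^*$-algebra (all algebras here are nonzero and unital). Write $\mathcal A_s$ for its self-adjoint elements, ordered by $A\le B$ iff $B-A$ is positive semidefinite, that is, iff the spectrum of $B-A$ lies in $[0,\infty)$. The invertible positive semidefinite elements are called positive definite, and their set is $\mathcal A_{>0}$. An *order isomorphism* from a partially ordered set $P$ onto a partially ordered set $Q$ is a bijection $\phi:P\to Q$ with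
$$A\le B\iff \phi(A)\le\phi(B)\qquad(A,B\in P).$$
Nothing else is assumed of $\phi$: no linearity, no continuity. An order anti-isomorphism is a bijection with $A\le B\iff\phi(B)\le\phi(A)$.

Are $\mathcal A_{>0}$ and $\mathcal A_s$ order isomorphic? The answer one would first guess is yes, by the logarithm. The functional calculus makes $\log:\mathcal A_{>0}\to\mathcal A_s$ a bijection with inverse $\exp$. Let us test it.

For $\mathcal A=\mathbb C$ we have $\mathcal A_{>0}=(0,\infty)$ and $\mathcal A_s=\mathbb R$, and $\log$ is an order isomorphism. For commutative $\mathcal A$ we have $\mathcal A\cong C(X)$ with $X$ compact Hausdorff, the order is the pointwise order, and $f\mapsto\log f$ is again an order isomorphism.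

For general $\mathcal A$, half of the guess survives. First, inversion reverses the order on $\mathcal A_{>0}$: if $x\le y$ in $\mathcal A_{>0}$, then $1\le x^{-1/2}yx^{-1/2}$, so $x^{1/2}y^{-1}x^{1/2}\le1$, so $y^{-1}\le x^{-1}$. Next, for $\lambda>0$,
$$\int_0^N\Big(\frac1{1+t}-\frac1{\lambda+t}\Big)dt=\log\lambda+\log\frac{1+N}{\lambda+N},$$
and the right side tends to $\log\lambda$ uniformly on compact subsets of $(0,\infty)$ as $N\to\infty$. So $\log x$ is the norm limit of the elements $\int_0^N\big((1+t)^{-1}1-(x+t1)^{-1}\big)dt$, each of which is an order-preserving function of $x$. Thus $x\le y$ implies $\log x\le\log y$.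

The other half fails in $M_2$. Put
$$X=\begin{pmatrix}8&0\\0&1\end{pmatrix},\qquad Y=\frac15\begin{pmatrix}258&124\\124&72\end{pmatrix}=\frac{64}{5}\begin{pmatrix}4&2\\2&1\end{pmatrix}+\frac25\begin{pmatrix}1&-2\\-2&4\end{pmatrix}.$$
The last expression is the spectral decomposition of $Y$: eigenvalue $64$ at $(2,1)$ and eigenvalue $2$ at $(1,-2)$. Hence
$$\log Y=\frac{6\log2}{5}\begin{pmatrix}4&2\\2&1\end{pmatrix}+\frac{\log 2}5\begin{pmatrix}1&-2\\-2&4\end{pmatrix}=\log2\begin{pmatrix}5&2\\2&2\end{pmatrix},\qquad \log X=\log2\begin{pmatrix}3&0\\0&0\end{pmatrix},$$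
and $\log Y-\log X=2\log2\begin{pmatrix}1&1\\1&1\end{pmatrix}\ge0$. But
$$Y-X=\frac15\begin{pmatrix}218&124\\124&67\end{pmatrix},\qquad 218\cdot67-124^2=14606-15376=-770<0,$$
so $X\not\le Y$. The logarithm is not an order isomorphism for $M_2$.

This eliminates one map, and there are very many bijections. Three facts are known. If $H$ is a complex Hilbert space with $\dim H>1$, there is no order isomorphism from $B(H)_{>0}$ onto $B(H)_s$. If $\mathcal A$ is commutative, there is one, as we just saw. If $\mathcal A$ is finite dimensional and there is one, then $\mathcal A$ is commutative. The conjecture to be decided is that for every noncommutative unital $C^*$-algebra $\mathcal A$ there is no order isomorphism from $\mathcal A_{>0}$ onto $\mathcal A_s$. It is true, and we prove more.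

**Theorem 1.** If $\mathcal A,\mathcal B$ are unital $C^*$-algebras and there is an order isomorphism from $\mathcal A_{>0}$ onto $\mathcal B_s$, then $\mathcal A$ is commutative.

The conjecture is the case $\mathcal B=\mathcal A$.

## 2. Intervals and principal sets cannot tell the two orders apart

To exclude all bijections at once we need a property, formulated in terms of $\le$ only, that one ordered set has and the other lacks. The sensible first attempt is to look at the neighborhood of an element: order intervals, the set of elements above $a$, the set of elements below $a$. This attempt fails completely, for the following reasons.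

*Above an element.* If $a\in\mathcal A_{>0}$, every self-adjoint $x\ge a$ is positive definite. So $\{x\in\mathcal A_{>0}:x\ge a\}=\{x\in\mathcal A_s:x\ge a\}$, and translation identifies this with $\{x\in\mathcal A_s:x\ge b\}$ for every $b\in\mathcal A_s$. Intervals $\{x:a\le x\le b\}$ likewise translate from one set to the other.

*Below an element.* Inversion maps $\{x\in\mathcal A_{>0}:x\le a\}$ anti-isomorphically onto $\{y\in\mathcal A_s:y\ge a^{-1}\}$, and $y\mapsto-y$ maps this anti-isomorphically onto $\{z\in\mathcal A_s:z\le-a^{-1}\}$. So the set of elements below $a$ in $\mathcal A_{>0}$ is order isomorphic to the set of elements below $-a^{-1}$, hence below any element, in $\mathcal A_s$.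

The same two maps show more: $\mathcal A_{>0}$ is an upper set of $\mathcal A_s$, and $x\mapsto-x^{-1}$ is an order isomorphism from it onto $\{a\in\mathcal A_s:-a\in\mathcal A_{>0}\}$, a lower set of $\mathcal A_s$. Looking only up, or only down, we see the same picture in both sets. A distinguishing property has to look in both directions at once.

Here is a computation in $M_2$ in which the difference first shows. Let $0<\varepsilon<\frac14$ and
$$a=\begin{pmatrix}1+\varepsilon&1\\1&1+\varepsilon\end{pmatrix},\qquad b=\begin{pmatrix}1+\varepsilon&-1\\-1&1+\varepsilon\end{pmatrix}.$$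
Both are positive definite with $(1,1)$-entry larger than $\frac12$. Is there a common lower bound whose $(1,1)$-entry is still larger than $\frac12$? In the self-adjoint matrices there is: for $d=\mathrm{diag}(\frac34,-3)$,
$$a-d=\begin{pmatrix}\frac14+\varepsilon&1\\1&4+\varepsilon\end{pmatrix},\qquad b-d=\begin{pmatrix}\frac14+\varepsilon&-1\\-1&4+\varepsilon\end{pmatrix},$$
and $(\frac14+\varepsilon)(4+\varepsilon)\ge1$, so $d\le a$ and $d\le b$. Among the positive definite matrices there is none. If $0\le d\le a,b$, evaluate $d\le a$ on the vector $(1,-1)$ and $d\le b$ on $(1,1)$: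
$$d_{11}+d_{22}-2\,\mathrm{Re}\,d_{12}\le2\varepsilon,\qquad d_{11}+d_{22}+2\,\mathrm{Re}\,d_{12}\le2\varepsilon .$$
Adding, $d_{11}+d_{22}\le2\varepsilon$, so $d_{11}\le2\varepsilon<\frac12$. The set $\{x:x_{11}>\frac12\}$ therefore loses its common lower bounds when we pass from self-adjoint to positive definite matrices. For $\{x:x_{11}<c\}$ with $c>0$ nothing is lost: an upper bound, in $\mathcal A_s$, of positive definite elements is automatically positive definite. The next section turns this asymmetry into a property of ordered sets.

## 3. Covering an ordered set by one ideal and one filter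

**Definition 1.** Let $P$ be a partially ordered set. An *ideal* of $P$ is a nonempty proper subset $I$ that is a lower set ($x\le y\in I$ implies $x\in I$) and upward directed (any two elements of $I$ have a common upper bound in $I$). A *filter* of $P$ is a nonempty proper subset $F$ that is an upper set and downward directed. A *covering pair* is a pair $(I,F)$ with $I$ an ideal, $F$ a filter and $I\cup F=P$. The two sets may overlap.

**Definition 2.** $P$ has *property (S)* if for all $p,q\in P$ with $p\not\le q$ there is a covering pair $(I,F)$ with $q\in I$ and $p\notin I$.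

Order isomorphisms carry ideals, filters and covering pairs to ideals, filters and covering pairs. So having a covering pair, and having property (S), are invariant under order isomorphism.

**Example 1 ($P=\mathbb R$).** The ideals are the proper rays going down, the filters the proper rays going up. For $c'<c$ the rays $I=(-\infty,c)$ and $F=(c',\infty)$ form a covering pair. Property (S) holds: if $p>q$, take $c=p$ and $c'=p-1$.

**Example 2 ($P=\mathbb R^2$, coordinatewise order).** Let $I$ be an ideal and $J_1,J_2$ its coordinate projections. These are lower sets of $\mathbb R$. If $s\in J_1$ and $t\in J_2$, then $(s,t')\in I$ and $(s',t)\in I$ for some $s',t'$; a common upper bound of these in $I$ dominates $(s,t)$, so $(s,t)\in I$. Hence $I=J_1\times J_2$, and in the same way a filter is $F=K_1\times K_2$ with upper sets $K_i$. Suppose $I\cup F=\mathbb R^2$. If some $s\notin J_1$, the whole line $\{s\}\times\mathbb R$ lies in $F$, so $K_2=\mathbb R$. Likewise $J_2\ne\mathbb R$ forces $K_1=\mathbb R$. Both cannot happen, since $F$ is proper, and at least one happens, since $I$ is proper. So a covering pair looks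 at exactly one coordinate: for example, $I=J_1\times\mathbb R$ and $F=K_1\times\mathbb R$ with $J_1\cup K_1=\mathbb R$.

The coordinates in Example 2 are the characters of the algebra $\mathbb C^2$; they are also its pure states. In a noncommutative algebra these two notions come apart, and the plan is that $\mathcal B_s$ has a family of covering pairs for *each pure state*, while $\mathcal A_{>0}$ has covering pairs only at *characters*.

We use the following textbook facts.

1. A *state* is a positive linear functional of norm one; a positive functional $\rho$ is a state iff $\rho(1)=1$. The state space $S(\mathcal A)$ is convex and weak* compact; its extreme points are the *pure states*.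
2. For $x\in\mathcal A_s$: $x\ge0$ iff $\rho(x)\ge0$ for all states $\rho$. If $x\not\le0$, there is a pure state $\omega$ with $\omega(x)=\max\mathrm{sp}(x)>0$.
3. Cauchy–Schwarz: $|\rho(ac)|^2\le\rho(aa^*)\,\rho(c^*c)$ for every state $\rho$.
4. A *character* is a nonzero multiplicative linear functional $\chi:\mathcal A\to\mathbb C$. Then $\chi(1)=1$ and $\chi(x)\in\mathrm{sp}(x)$, so $\chi$ is a state.
5. $x\in\mathcal A_s$ is positive definite iff $x\ge\varepsilon1$ for some real $\varepsilon>0$. Inversion is an order-reversing bijection of $\mathcal A_{>0}$ onto itself (Section 1).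
6. For a state $\rho$ and $b\in\mathcal A_s$ there is a probability measure $\mu$ on $\mathrm{sp}(b)$ with $\rho(f(b))=\int f\,d\mu$ for all $f\in C(\mathrm{sp}(b))$ (functional calculus and the Riesz theorem).
7. If $\omega$ is pure, its GNS representation $(\pi,H,\xi)$ is irreducible; here $\omega(a)=\langle\pi(a)\xi,\xi\rangle$. Kadison's transitivity theorem, self-adjoint version (Kadison–Ringrose, *Fundamentals of the Theory of Operator Algebras* I, Thm 5.4.3): if $\pi$ is an irreducible representation of $\mathcal B$ on $H$, $T$ a bounded self-adjoint operator on $H$, and $L\subset H$ a finite-dimensional subspace, there is $e\in\mathcal B_s$ with $\pi(e)\zeta=T\zeta$ for all $\zeta\in L$.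

**Example 3 (few characters).** $M_2$ has no character. With matrix units $e_{ij}$, a multiplicative functional satisfies $\chi(e_{12})^2=\chi(e_{12}^2)=0$ and likewise $\chi(e_{21})=0$, so $\chi(1)=\chi(e_{12}e_{21}+e_{21}e_{12})=0$. The algebra $M_2\oplus\mathbb C$ is noncommutative and has the character $\chi(a,\lambda)=\lambda$. It has no other: by the computation just made, a character vanishes on $(1_2,0)$, hence on every $(a,0)=(a,0)(1_2,0)$.

Why does the definition of (S) ask for separation, when the existence of a covering pair is already an invariant? Because existence is not enough. For $\mathcal A=M_2\oplus\mathbb C$ and $0<c'<c$, the sets $\{(a,\lambda)\in\mathcal A_{>0}:\lambda<c\}$ and $\{(a,\lambda)\in\mathcal A_{>0}:\lambda>c'\}$ form a covering pair of $\mathcal A_{>0}$. They cover; both are nonempty and proper, the first is a lower set and the second an upper set. Two elements $(a,\lambda),(b,\mu)$ have the upper bound $(a+b,\max\{\lambda,\mu\})$ and the lower bound $(\varepsilon1,\min\{\lambda,\mu\})$ for small $\varepsilon>0$, which give the two directedness conditions. What these pairs cannot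 do is notice the summand $M_2$, and (S) detects exactly that.

## 4. Every pure state of $\mathcal B$ gives covering pairs of $\mathcal B_s$

We want $\{\omega<c\}$ to be upward directed for a pure state $\omega$. Given $a,b$ with small $\omega$-value we need a common upper bound with small $\omega$-value. The model is the matrix computation of Section 2: pay nothing at the vector $\xi$ and as much as needed elsewhere. The first lemma isolates what "elsewhere" means.

**Lemma 1.** Let $\omega$ be a pure state of $\mathcal B$ and $h\in\mathcal B_s$ with $\omega(h)=0$. Then $h=y+y^*$ for some $y\in\mathcal B$ with $\omega(y^*y)=0$.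

For $\mathcal B=M_2$ and $\omega(a)=a_{11}$ this is visible: $h=\begin{pmatrix}0&\beta\\\bar\beta&\delta\end{pmatrix}$ with $\delta$ real is $y+y^*$ for $y=\begin{pmatrix}0&\beta\\0&\delta/2\end{pmatrix}$, and $y$ kills the first basis vector. In general the projection onto $\mathbb C\xi$ need not come from an element of $\mathcal B$, and transitivity supplies a substitute that acts correctly on the two vectors that matter.

*Proof.* **Step 1 (a substitute for the projection onto $\mathbb C\xi$).** Let $(\pi,H,\xi)$ be the GNS representation of $\omega$ and $\eta=\pi(h)\xi$. Then $\langle\eta,\xi\rangle=\omega(h)=0$. Let $T$ be the orthogonal projection onto $\mathbb C\xi$, so that $T\xi=\xi$ and $T\eta=0$. By fact 7 with $L=\mathrm{span}\{\xi,\eta\}$ there is $e\in\mathcal B_s$ with $\pi(e)\xi=\xi$ and $\pi(e)\eta=0$. Put $g=1-e\in\mathcal B_s$; then $\pi(g)\xi=0$.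

**Step 2 (splitting $h$).** Since $1=g+e$,
$$h=(g+e)h(g+e)=ghg+ehe+ehg+ghe .$$
Here $\pi(ghg)\xi=0$ and $\pi(ehg)\xi=0$ because $\pi(g)\xi=0$, and $\pi(ehe)\xi=\pi(e)\pi(h)\xi=\pi(e)\eta=0$. Put $y=ehg+\frac12(ghg+ehe)$. As $(ehg)^*=ghe$ while $ghg$ and $ehe$ are self-adjoint, $y+y^*=h$. Moreover $\pi(y)\xi=0$, so $\omega(y^*y)=\|\pi(y)\xi\|^2=0$. $\square$

**Lemma 2.** If $\omega$ is a pure state of $\mathcal B$ and $c\in\mathbb R$, then $\{a\in\mathcal B_s:\omega(a)<c\}$ is an ideal and $\{a\in\mathcal B_s:\omega(a)>c\}$ is a filter of $\mathcal B_s$.

*Proof.* **Step 1 (reduction to ideals).** The map $a\mapsto-a$ is an order-reversing bijection of $\mathcal B_s$ and carries $\{\omega<-c\}$ onto $\{\omega>c\}$. So it suffices to treat $\{\omega<c\}$, for all $c$. This set contains $(c-1)1$, does not contain $c1$, and is a lower set because $\omega$ is positive.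

**Step 2 (a cheap upper bound).** Let $\omega(a),\omega(b)<c$, put $s=\max\{\omega(a),\omega(b)\}$ and fix $0<\delta<c-s$. By Lemma 1,
$$a-\omega(a)1=y+y^*,\qquad b-\omega(b)1=z+z^*,\qquad \omega(y^*y)=\omega(z^*z)=0 .$$
The purpose of this form is that $y+y^*$ can be dominated by something that $\omega$ hardly sees:
$$0\le(\delta^{1/2}1-\delta^{-1/2}y)^*(\delta^{1/2}1-\delta^{-1/2}y)=\delta1-y-y^*+\delta^{-1}y^*y .$$
Hence $a\le(\omega(a)+\delta)1+\delta^{-1}y^*y$, and similarly $b\le(\omega(b)+\delta)1+\delta^{-1}z^*z$.

**Step 3 (directedness).** Put $d=(s+\delta)1+\delta^{-1}(y^*y+z^*z)$. Since $y^*y,z^*z\ge0$, we have $d\ge a$ and $d\ge b$. And $\omega(d)=s+\delta<c$. $\square$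

**Proposition 1.** $\mathcal B_s$ has property (S) for every unital $C^*$-algebra $\mathcal B$.

*Proof.* Let $p\not\le q$ in $\mathcal B_s$. By fact 2 applied to $p-q$ there is a pure state $\omega$ with $\omega(p)>\omega(q)$. Put $c=\omega(p)$, $I=\{\omega<c\}$ and $F=\{\omega>c-1\}$. These cover $\mathcal B_s$, and by Lemma 2 they form a covering pair. Finally $q\in I$ and $p\notin I$. $\square$

**Remark 1.** The filter is essential. If $p\not\le q$ in $\mathcal A_{>0}$, choose a pure state $\omega$ with $\omega(p)>\omega(q)$. Then $I=\{x\in\mathcal A_{>0}:\omega(x)<\omega(p)\}$ is an ideal of $\mathcal A_{>0}$ with $q\in I$, $p\notin I$: it is a lower set, and the upper bound $d\ge a$ of Lemma 2 lies in $\mathcal A_{>0}$ when $a$ does. So ideals alone separate points in $\mathcal A_{>0}$ as well. What may be missing is a filter that covers the rest.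

## 5. Every covering pair of $\mathcal A_{>0}$ sits at a character

In $\mathcal A_{>0}$, an ideal limits the size of $x$ and a filter limits the size of $x^{-1}$. Suppose that all $x\in I$ satisfy $\rho_0(x)\le K$ and all $x\in F$ satisfy $\rho_1(x^{-1})\le K$ for some states $\rho_0,\rho_1$. Then $I\cup F=\mathcal A_{>0}$ is impossible if some $x$ has both $\rho_0(x)>K$ and $\rho_1(x^{-1})>K$. At a character there is no such $x$ once $K\ge1$, since $\chi(x^{-1})=\chi(x)^{-1}$. But in $M_2$ with $\rho_0=\rho_1=\rho$, $\rho(x)=x_{11}$, there is: with $T>0$ let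
$$x=\frac T2\begin{pmatrix}1&1\\1&1\end{pmatrix}+\frac1{2T}\begin{pmatrix}1&-1\\-1&1\end{pmatrix}.$$
Then $x^{-1}$ is obtained by exchanging $T$ and $T^{-1}$, and $\rho(x)=\rho(x^{-1})=\frac12(T+T^{-1})$, which is as large as we like. The next lemma says that characters are the only exception.

**Lemma 3.** Let $\rho_0,\rho_1$ be states of $\mathcal A$ such that it is *not* the case that $\rho_0=\rho_1$ is a character. Then for every $K>0$ there is $x\in\mathcal A_{>0}$ with $\rho_0(x)>K$ and $\rho_1(x^{-1})>K$.

*Proof.* For $b\in\mathcal A_s$ let $\mu_0,\mu_1$ be the probability measures on $\mathrm{sp}(b)$ given by fact 6 for $\rho_0,\rho_1$.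

**Step 1 (a good $b$).** We choose $b$ so that $\mu_0$ and $\mu_1$ are not both equal to one and the same point mass. If $\rho_0\ne\rho_1$, take $b\in\mathcal A_s$ with $\rho_0(b)\ne\rho_1(b)$; then $\mu_0$ and $\mu_1$ have different means, so they differ. If $\rho_0=\rho_1=\rho$ is not a character, we claim that some $b\in\mathcal A_s$ has $\rho(b^2)\ne\rho(b)^2$. For such $b$ the measure $\mu_0=\mu_1$ has nonzero variance and is not a point mass. To prove the claim, suppose $\rho(b^2)=\rho(b)^2$ for all $b\in\mathcal A_s$. Then
$$\rho\big((b-\rho(b)1)^2\big)=\rho(b^2)-\rho(b)^2=0,$$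
and fact 3 with $c=b-\rho(b)1=c^*$ gives $\rho(a(b-\rho(b)1))=0$, that is, $\rho(ab)=\rho(a)\rho(b)$, for all $a\in\mathcal A$ and $b\in\mathcal A_s$. Every element of $\mathcal A$ is a complex combination of two self-adjoint ones, so $\rho$ is multiplicative. Since $\rho(1)=1$, it is a character, a contradiction.

**Step 2 (two different points).** There are $s\in\mathrm{supp}\,\mu_0$ and $t\in\mathrm{supp}\,\mu_1$ with $s\ne t$. Otherwise every point of the nonempty set $\mathrm{supp}\,\mu_0$ equals every point of the nonempty set $\mathrm{supp}\,\mu_1$, so both supports are the same singleton and both measures are the same point mass.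

**Step 3 (large near $s$, small near $t$).** Let $U$ and $V$ be the sets of $\lambda\in\mathrm{sp}(b)$ with $|\lambda-s|<\frac13|s-t|$ and $|\lambda-t|<\frac13|s-t|$, respectively. They are neighborhoods of support points, so $\mu_0(U)>0$ and $\mu_1(V)>0$. For $m>0$ define the continuous function
$$g(\lambda)=m\,\max\Big\{-1,\min\Big\{1,\;6\,\frac{\lambda-\frac12(s+t)}{s-t}\Big\}\Big\}.$$
For $\lambda\in U$ the quotient is $\frac12+\frac{\lambda-s}{s-t}>\frac16$, so $g(\lambda)=m$. For $\lambda\in V$ it is $-\frac12+\frac{\lambda-t}{s-t}<-\frac16$, so $g(\lambda)=-m$. Put $x=\exp(g(b))\in\mathcal A_{>0}$, so that $x^{-1}=\exp(-g(b))$. Then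
$$\rho_0(x)=\int e^{g}\,d\mu_0\ge e^m\mu_0(U),\qquad \rho_1(x^{-1})=\int e^{-g}\,d\mu_1\ge e^m\mu_1(V),$$
and both exceed $K$ for large $m$. $\square$

**Proposition 2.** Let $(I,F)$ be a covering pair of $\mathcal A_{>0}$. Then there are a character $\chi$ of $\mathcal A$ and $k\in(0,\infty)$ such that
$$\{x\in\mathcal A_{>0}:\chi(x)<k\}\subset I\subset\{x\in\mathcal A_{>0}:\chi(x)\le k\}.$$

*Proof.* For a state $\rho$ put
$$u(\rho)=\sup\{\rho(x):x\in I\},\qquad v(\rho)=\sup\{\rho(x^{-1}):x\in F\}.$$
Both lie in $(0,\infty]$, since positive definite elements dominate some $\varepsilon1$ with $\varepsilon>0$.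

**Step 1 (the numbers $u(\rho)$ nearly determine $I$).** We show:
$$\text{if } p\in\mathcal A_{>0}\text{ and }\rho(p)<u(\rho)\text{ for all states }\rho,\text{ then }p\in I. \tag{1}$$
For each state $\rho$ choose $x_\rho\in I$ with $\rho(x_\rho)>\rho(p)$. The set $\{\sigma\in S(\mathcal A):\sigma(x_\rho)>\sigma(p)\}$ is weak* open and contains $\rho$. These sets cover the compact space $S(\mathcal A)$, so finitely many of them, belonging to $\rho_1,\dots,\rho_n$, say, cover it. As $I$ is upward directed, there is $x\in I$ with $x\ge x_{\rho_1},\dots,x_{\rho_n}$. For every state $\sigma$ there is some $i$ with $\sigma(x)\ge\sigma(x_{\rho_i})>\sigma(p)$. By fact 2, $p\le x$. As $I$ is a lower set, $p\in I$.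

**Step 2 (the same for $F$).** We show:
$$\text{if } p\in\mathcal A_{>0}\text{ and }\rho(p^{-1})<v(\rho)\text{ for all states }\rho,\text{ then }p\in F. \tag{2}$$
Let $J=\{x^{-1}:x\in F\}$. Since inversion is an order-reversing bijection of $\mathcal A_{>0}$ and $F$ is a filter, $J$ is an ideal: if $w\in\mathcal A_{>0}$ and $w\le x^{-1}$ with $x\in F$, then $w^{-1}\ge x$, so $w^{-1}\in F$; and a lower bound $z\in F$ of $x,x'\in F$ gives the upper bound $z^{-1}\in J$ of $x^{-1},x'^{-1}$. The argument of Step 1 used only that $I$ is an ideal. Applied to $J$, whose suprema are the numbers $v(\rho)$, and to $p^{-1}$, it gives $p^{-1}\in J$, that is, $p\in F$.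

**Step 3 (some suprema are finite).** $I$ is proper; take $p\notin I$. By (1) there is a state $\rho_0$ with $u(\rho_0)\le\rho_0(p)<\infty$. In the same way, $F$ is proper, and (2) yields a state $\rho_1$ with $v(\rho_1)<\infty$.

**Step 4 (finiteness happens only at one character).** Let $\rho_0,\rho_1$ now be *any* states with $u(\rho_0)<\infty$ and $v(\rho_1)<\infty$, and put $K=\max\{u(\rho_0),v(\rho_1)\}$. If it were not the case that $\rho_0=\rho_1$ is a character, Lemma 3 would give $x\in\mathcal A_{>0}$ with $\rho_0(x)>u(\rho_0)$, so $x\notin I$, and $\rho_1(x^{-1})>v(\rho_1)$, so $x\notin F$. This contradicts $I\cup F=\mathcal A_{>0}$. So $\rho_0=\rho_1$ is a character. Fix one $\rho_1$ with $v(\rho_1)<\infty$ and call it $\chi$. Then $\chi$ is a character, and every $\rho_0$ with $u(\rho_0)<\infty$ equals $\chi$. By Step 3 there is such a $\rho_0$. Hence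
$$u(\rho)<\infty\iff\rho=\chi. \tag{3}$$

**Step 5 (the two inclusions).** Put $k=u(\chi)\in(0,\infty)$. If $x\in I$, then $\chi(x)\le k$ by definition of $u$. Conversely, let $\chi(x)<k$. Then $\rho(x)<u(\rho)$ for $\rho=\chi$, and for every other state $\rho$ as well, because there $u(\rho)=\infty$ by (3). So $x\in I$ by (1). $\square$

Two steps deserve a second look. Lemma 3 is applied to *arbitrary* pairs $(\rho_0,\rho_1)$ with finite suprema, and this is what makes $u$ infinite at every state except $\chi$. That infinity is then fed back into (1), which turns an inequality at the single state $\chi$ into membership in $I$.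

## 6. Commutators are invisible to characters

*Proof of Theorem 1.* **Step 1 (transporting (S)).** Let $\phi:\mathcal A_{>0}\to\mathcal B_s$ be an order isomorphism. $\mathcal B_s$ has property (S) by Proposition 1, and $\phi^{-1}$ carries it to $\mathcal A_{>0}$. So $\mathcal A_{>0}$ has property (S). Suppose, for contradiction, that $\mathcal A$ is not commutative. From here on only (S) is used.

**Step 2 (a positive element on which all characters vanish).** Pick $a,b\in\mathcal A$ with $w=ab-ba\ne0$ and set $h=w^*w/\|w\|^2$. Then $h\ge0$ and $\|h\|=1$. For every character $\chi$ (if there are any), $\chi(w)=\chi(a)\chi(b)-\chi(b)\chi(a)=0$, so $\chi(h)=0$.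

**Step 3 (two elements that characters compare wrongly).** Put $p=1+3h$ and $q=2\cdot1$, both in $\mathcal A_{>0}$. Since $h\ge0$ and $\|h\|=1$, we have $1\in\mathrm{sp}(h)$, so $4\in\mathrm{sp}(p)$ and $p\not\le q$. But $\chi(p)=1<2=\chi(q)$ for every character $\chi$.

**Step 4 (contradiction).** By (S) there is a covering pair $(I,F)$ of $\mathcal A_{>0}$ with $q\in I$ and $p\notin I$. Let $\chi$ and $k$ be as in Proposition 2. From $q\in I$ we get $2=\chi(q)\le k$. Hence $\chi(p)=1<k$, so $p\in I$, a contradiction. $\blacksquare$

With $\mathcal B=\mathcal A$: for every noncommutative unital $C^*$-algebra $\mathcal A$ there is no order isomorphism from $\mathcal A_{>0}$ onto $\mathcal A_s$.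

**Example 4.** In $M_2\oplus\mathbb C$ take $a=(e_{12},0)$ and $b=(e_{21},0)$. Then $w=(\mathrm{diag}(1,-1),0)$, $h=(1_2,0)$, $p=(4\cdot1_2,1)$ and $q=(2\cdot1_2,2)$. Since $(a,\lambda)\mapsto\lambda$ is the only character, an ideal that belongs to a covering pair and contains $q$ contains every positive definite $(a,\lambda)$ with $\lambda<2$, whatever $a$ is. In particular it contains $p$. In $M_2$ itself there is no character, so by Proposition 2 there is no covering pair of $(M_2)_{>0}$ at all.

## 7. Classification, intrinsic characterizations, open intervals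

**Theorem 2.** For unital $C^*$-algebras $\mathcal A,\mathcal B$ the following are equivalent:

1. $\mathcal A_{>0}$ and $\mathcal B_s$ are order isomorphic;
2. $\mathcal A$ and $\mathcal B$ are commutative and $*$-isomorphic.

*Proof.* **(2) implies (1).** A $*$-isomorphism $\mathcal A\to\mathcal B$ restricts to an order isomorphism $\mathcal A_s\to\mathcal B_s$. Compose it with $\log:\mathcal A_{>0}\to\mathcal A_s$, which is an order isomorphism because $\mathcal A$ is commutative.

**(1) implies (2).** By Theorem 1, $\mathcal A\cong C(X)$ with $X$ compact Hausdorff. Via $\log$, $\mathcal A_{>0}$ is order isomorphic to $C(X,\mathbb R)$, so $\mathcal B_s$ is order isomorphic to $C(X,\mathbb R)$. Hence $\mathcal B_s$ is a lattice. By Sherman's theorem (S. Sherman, *Order in operator algebras*, Amer. J. Math. 73 (1951)), the self-adjoint part of a $C^*$-algebra is a lattice only if the algebra is commutative. So $\mathcal B\cong C(Y)$ with $Y$ compact Hausdorff, and $C(X,\mathbb R)$ and $C(Y,\mathbb R)$ are order isomorphic. Suprema and infima of two elements are defined by the order, so this is a lattice isomorphism.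 By Kaplansky's theorem (*Lattices of continuous functions*, Bull. AMS 53 (1947)), for compact Hausdorff $X$ the lattice $C(X,\mathbb R)$ determines $X$ up to homeomorphism. So $X$ and $Y$ are homeomorphic and $\mathcal A\cong\mathcal B$. $\square$

**Theorem 3.** Let $\mathcal A$ be a unital $C^*$-algebra.

1. $\mathcal A_{>0}$ has property (S) iff $\mathcal A$ is commutative (while $\mathcal A_s$ always has (S)).
2. $\mathcal A_{>0}$ has at least one covering pair iff $\mathcal A$ has a character. In particular, if $\mathcal A$ has no character, $\mathcal A_{>0}$ is not order isomorphic to any partially ordered set having a covering pair.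

*Proof.* **Step 1 (the "only if" parts).** For 1, Steps 2–4 of the proof of Theorem 1 show that $\mathcal A_{>0}$ fails (S) when $\mathcal A$ is not commutative; the statement in parentheses is Proposition 1. For 2, a covering pair yields a character by Proposition 2. The "in particular" follows, since having a covering pair is invariant under order isomorphism.

**Step 2 (characters are pure states).** We need this in order to use Lemma 2. Let $\chi$ be a character and $\chi=\tau\rho+(1-\tau)\sigma$ with states $\rho,\sigma$ and $0<\tau<1$. For $b\in\mathcal A_s$ put $c=b-\chi(b)1$. Then $0=\chi(c)^2=\chi(c^2)=\tau\rho(c^2)+(1-\tau)\sigma(c^2)$, so $\rho(c^2)=\sigma(c^2)=0$. By Cauchy–Schwarz $\rho(c)=\sigma(c)=0$, that is, $\rho(b)=\sigma(b)=\chi(b)$. So $\rho=\sigma=\chi$.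

**Step 3 (a character gives covering pairs).** Let $\chi$ be a character and $0<c'<c$. Put
$$I=\{x\in\mathcal A_{>0}:\chi(x)<c\},\qquad F=\{x\in\mathcal A_{>0}:\chi(x)>c'\}.$$
Then $I\cup F=\mathcal A_{>0}$, $I$ is a lower set and $F$ is an upper set. We have $\frac c2\,1\in I$, $c1\notin I$, $2c'1\in F$ and $c'1\notin F$, so both are nonempty and proper. If $a,b\in I$, Lemma 2 gives $d\in\mathcal A_s$ with $d\ge a$, $d\ge b$ and $\chi(d)<c$; from $d\ge a$ we get $d\in\mathcal A_{>0}$, so $d\in I$. Thus $I$ is an ideal, for every $c>0$. Since $\chi(x^{-1})=\chi(x)^{-1}$, inversion maps $F$ onto $\{x\in\mathcal A_{>0}:\chi(x)<1/c'\}$, which is an ideal by what was just shown. As inversion reverses the order, $F$ is a filter. So $(I,F)$ is a covering pair, which proves 2.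

**Step 4 (commutative algebras have (S)).** Let $\mathcal A$ be commutative and $p\not\le q$ in $\mathcal A_{>0}$. As $\mathcal A\cong C(X)$ with the pointwise order, there is a character $\chi$ with $\chi(p)>\chi(q)$. Take $c=\chi(p)$ and $c'=c/2$ in Step 3. Then $q\in I$ and $p\notin I$, which proves (S). $\square$

For self-adjoint $a,b$ write $a<b$ if $b-a$ is positive definite.

**Corollary.** For every unital $C^*$-algebra $\mathcal A$ the ordered sets
$$\mathcal A_{>0},\qquad\{a\in\mathcal A_s:0<a<1\},\qquad\{a\in\mathcal A_s:a<0\}$$
are order isomorphic to each other. They are order isomorphic (or anti-isomorphic) to $\mathcal A_s$ if and only if $\mathcal A$ is commutative.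

*Proof.* **Step 1 (the three sets are isomorphic).** Inversion restricts to an order-reversing bijection from $\{a:a>1\}$ onto $\{a:0<a<1\}$. Indeed, if $a\ge(1+\varepsilon)1$ with $\varepsilon>0$, then $0<a^{-1}\le(1+\varepsilon)^{-1}1$, so $a^{-1}<1$. If $0<a\le(1-\varepsilon)1$ with $0<\varepsilon<1$, then $a^{-1}\ge(1-\varepsilon)^{-1}1$, so $a^{-1}>1$. The map $a\mapsto(1+a^{-1})^{-1}$ is the composition of inversion on $\mathcal A_{>0}$, translation by $1$ from $\mathcal A_{>0}$ onto $\{a>1\}$, and inversion from $\{a>1\}$ onto $\{0<a<1\}$. Two order reversals and a translation make an order isomorphism from $\mathcal A_{>0}$ onto $\{0<a<1\}$. The map $a\mapsto-a^{-1}$ is also a composition of two order reversals, and is an order isomorphism from $\mathcal A_{>0}$ onto $\{a<0\}$.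

**Step 2 (comparison with $\mathcal A_s$).** Since $a\mapsto-a$ is an order anti-isomorphism of $\mathcal A_s$ onto itself, a set is order anti-isomorphic to $\mathcal A_s$ iff it is order isomorphic to $\mathcal A_s$. By Step 1 it is enough to consider $\mathcal A_{>0}$. If $\mathcal A_{>0}$ is order isomorphic to $\mathcal A_s$, then $\mathcal A$ is commutative by Theorem 1. If $\mathcal A$ is commutative, $\log$ is an order isomorphism. $\square$
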